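# Sixteen Hamiltonian Cycles at Every Even Girth

## Hubs, paired edges and solutions

We begin with a small combinatorial object. It is built from multigraphs, which may have loops and parallel edges. A loop is a cycle of length 1 and contributes 2 to the degree of its vertex; two parallel edges form a cycle of length 2. Every edge has two half-edges, one at each end, and a loop has both of its half-edges at the same vertex.

**Definition (scheme).** A *scheme* consists of

* disjoint nonempty finite sets $H_A, H_B$, whose elements are called *hubs*; put $H=H_A\cup H_B$;
* multigraphs $W_A$ on $H_A$ and $W_B$ on $H_B$ with $|E(W_A)|=2|H_A|$ and $|E(W_B)|=2|H_B|$; put $W=W_A\cup W_B$;
* a partition $\mathcal K$ of $E(W)$ into pairs.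

**Definition (solution).** An *orientation* chooses one half-edge of each edge of $W$; the hub of that half-edge is the *head* of the edge. A loop therefore has two orientations, with the same head. Call an orientation *balanced* if every hub is the head of exactly two edges. A balanced orientation has an *auxiliary multigraph* on $H$: each pair $\{e,f\}\in\mathcal K$ gives one edge joining $\mathrm{head}(e)$ and $\mathrm{head}(f)$. Every edge of $W$ lies in exactly one pair, so the degree of a hub in the auxiliary multigraph is the number of edges of which it is the head, namely 2. A *solution* is a balanced orientation whose auxiliary multigraph is connected.

**Example (the base scheme $\mathcal S_0$).** Let $H_B=\{x\}$ and $H_A=\{y\}$. Let $W_B$ be two loops $e_1,e_2$ at $x$, let $W_A$ be two loops $f_1,f_2$ at $y$, and let $\mathcal K=\{\{e_1,f_1\},\{e_2,f_2\}\}$. There are $2^4=16$ orientations. In each of them $x$ is the head of $e_1,e_2$ and $y$ is the head of $f_1,f_2$, and the auxiliary multigraph is two parallel edges $xy$, which is connected. So $\mathcal S_0$ has exactly 16 solutions.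

**Definition (extension).** Choose an edge $e$ of $W$ with half-edges at $s$ and $t$ (possibly $s=t$), and a hub $q$ on the same side ($H_A$ or $H_B$) as $s,t$. Let $\{e,f\}$ be the pair of $\mathcal K$ containing $e$. Add a new hub $r$ on that side, delete $e$, and add three edges $e'=sr$, $e''=rt$, $w=rq$. Replace the pair $\{e,f\}$ by the two pairs $\{w,f\}$ and $\{e',e''\}$.

That side gains one hub and two edges, so the result is again a scheme. As far as the multigraph is concerned, we subdivided $e$ by $r$ and joined $r$ to an old vertex $q$.

**Example (one extension by hand).** Extend $\mathcal S_0$ with $e=f_1$, so $s=t=q=y$ and the partner of $e$ is $e_1$. Now $W_A$ has hubs $y,r$, the loop $f_2$ at $y$, and three parallel edges $e',e'',w$ between $y$ and $r$. The pairs are $\{w,e_1\},\{e',e''\},\{e_2,f_2\}$. An orientation is balanced exactly when two of $e',e'',w$ have head $r$ (then $y$ is the head of the third one and of the loop). There are 3 ways to do this, and each of the three loops has 2 orientations, so there are $3\cdot 8=24$ balanced orientations.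

If $w$ and one of $e',e''$ have head $r$, the auxiliary multigraph has the edges $rx$, $ry$, $xy$: a triangle, so this is a solution. If $e',e''$ both have head $r$, the pair $\{e',e''\}$ gives a loop at $r$, and the other two pairs give two parallel edges $xy$. This is disconnected. So $2\cdot 8=16$ of the 24 balanced orientations are solutions, the same number as before.

**Lemma 1.** An extension does not change the number of solutions.

**Step 1: which edges have head $r$.** The purpose is to show that connectivity forces $w$ toward $r$. Take a solution of the new scheme. The only edges at $r$ are $e',e'',w$; none is a loop, and $r$ is the head of exactly two of them. Suppose these two were $e'$ and $e''$. Then the auxiliary edge of the pair $\{e',e''\}$ would be a loop at $r$. It uses up the whole degree 2 of $r$, so $\{r\}$ would be a component of the auxiliary multigraph. This is impossible, since there are other hubs. Hence $w$ has head $r$, and exactly one of $e',e''$ has head $r$.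

**Step 2: from new solutions to old solutions.** We now read off an orientation of $e$. If $e'$ has head $r$, then $e''$ has head $t$: orient $e$ toward its half-edge at $t$. If $e''$ has head $r$, then $e'$ has head $s$: orient $e$ toward its half-edge at $s$. Keep all other orientations. (If $s=t$, we fix beforehand which half-edge of $e$ belongs to $e'$ and which to $e''$, so the rule still makes sense.) The edge $w$ contributed nothing to any old hub, and the one edge among $e',e''$ not headed at $r$ is replaced by $e$ with the same head. So every old hub is still the head of exactly two edges.

In the new auxiliary multigraph, the two edges at $r$ go to $\mathrm{head}(f)$, from $\{w,f\}$, and to $\mathrm{head}(e)$, from $\{e',e''\}$. In the old one, the pair $\{e,f\}$ gives an edge between $\mathrm{head}(e)$ and $\mathrm{head}(f)$. All other pairs give the same edges in both. So the new auxiliary multigraph is the old one with one edge subdivided by $r$, and one is connected if and only if the other is. We obtain a solution of the old scheme.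

**Step 3: back again.** It remains to see that every old solution arises exactly once. Given one, orient $w$ toward $r$. If $e$ is oriented toward $t$, orient $e''$ toward $t$ and $e'$ toward $r$; if $e$ is oriented toward $s$, orient $e'$ toward $s$ and $e''$ toward $r$. Then $r$ is the head of exactly two edges, the old hubs keep their counts, and the auxiliary multigraph is the old one with an edge subdivided, hence connected. By Steps 1 and 2 this is the only new solution that maps to the given one. $\square$

So we may extend as often as we like, and the number of solutions stays 16.

## Few hamiltonian cycles at large girth: the conjecture and two theorems

Here is what schemes are for. From now on *graphs*, as opposed to multigraphs, are finite and simple. A graph is *hamiltonian* if it contains a spanning cycle (a *hamiltonian cycle*); we count hamiltonian cycles as subgraphs, that is, by their edge sets. The *girth* is the length of a shortest cycle; in a bipartite graph with a cycle it is even. The problem, from the source "Graphs and Combinatorics" (https://cocalc.com/share/download/a5d1fdbf1fe65abbdc39cb1612b5ea6404d600c3/Papers/gould-advances-hamiltonian-2002.pdf), asks us to prove or disprove the following.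

**Conjecture.** There exists a function $f(g)$ tending to infinity as $g$ tends to infinity such that every bipartite hamiltonian graph of minimum degree 3 and girth $g$ has at least $f(g)$ hamiltonian cycles.

In plain words: does large girth force many hamiltonian cycles once there is one? The answer is no.

**Theorem 1.** For every even $g\ge 4$ there are infinitely many bipartite hamiltonian graphs with minimum degree 3 and girth exactly $g$ that have exactly 16 hamiltonian cycles.

Theorem 1 disproves the conjecture: if $f(g)\to\infty$, then $f(g)>16$ for some even $g\ge4$, which contradicts Theorem 1 for that $g$. There is also a lower bound.

**Theorem 2.** Let $G$ be a bipartite hamiltonian graph in which every vertex of one color class has degree at least 3. Then $G$ has at least 4 hamiltonian cycles.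

For context, and not used below: Thomassen (*On the number of Hamiltonian cycles in bipartite graphs*, Combin. Probab. Comput. 5 (1996) 437–442) proved that every bipartite hamiltonian graph of minimum degree at least 4 and girth $g$ has at least $(3/2)^{g/8}$ hamiltonian cycles. So the degree condition 3 is the threshold.

Two cases by hand, both of girth 4. In $K_{3,3}$ there are $\frac12\cdot 3!\cdot 2!=6$ hamiltonian cycles: start at a fixed vertex, order the three vertices of the other class and the two remaining vertices of its own class, and divide by 2 for the direction of travel. In the cube $Q_3$ the edges outside a hamiltonian cycle form a perfect matching, so we look at perfect matchings. Those containing $000$–$100$ match the remaining six vertices, which induce the 6-cycle $010,011,001,101,111,110$ with the chord $011$–$111$. There are three such matchings: two from the 6-cycle and one through the chord. The one through the chord consists of the four parallel edges in the first direction, and its complement is two 4-cycles. One of the other two is $\{000\text{–}100,\ 010\text{–}011,\ 001\text{–}101,\ 111\text{–}110\}$, with complement the hamiltonian cycle $000,010,110,100,101,111,011,001$; the remaining one is its image under exchanging the last two coordinates. So two of the three give hamiltonian cycles, and by symmetry over the three edges at $000$ the cube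 has 6 hamiltonian cycles.

## Parity gives four cycles, whatever the girth

A sensible first attack is to try to prove the conjecture with a parity argument, Thomason's lollipop argument. It proves Theorem 2, and we shall see where it stops.

**Setup.** We first cut the degrees on one side down to exactly 3. Let $A,B$ be the color classes, with every vertex of $A$ of degree at least 3. Let $C$ be a hamiltonian cycle and $n=|A|=|B|$; then $n\ge 3$, since a vertex of $A$ has three neighbors in $B$. Every edge has exactly one end in $A$, so we may treat the vertices of $A$ independently and delete edges not in $C$ until, in the remaining spanning subgraph $G'\supseteq C$, every vertex of $A$ has degree exactly 3.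

**Claim.** For every $a\in A$ and distinct neighbors $b,b'$ of $a$ in $G'$, the number of hamiltonian cycles of $G'$ containing the path $bab'$ is even.

**Step 1: a graph whose nodes are paths.** We want to realize the cycles in question as the odd-degree nodes of some graph. Consider the hamiltonian paths $P$ of $G'$ that begin $b,a,b'$. Such a path has $2n\ge 6$ vertices of alternating color beginning in $B$, so its last vertex $u$ lies in $A$ and $u\ne a$. Let $w$ be a neighbor of $u$ in $G'$, other than $b$ and other than the predecessor of $u$ on $P$. Let $w^+$ be the successor of $w$ on $P$, and join $P$ to
$$P' = P - ww^+ + uw .$$
Since $w\in B\setminus\{b\}$, the vertex $w$ is $b'$ or a later vertex of $P$. So $P'$ keeps the initial segment of $P$ up to $w$, jumps to $u$, and runs backward along $P$ to $w^+$. Thus $P'$ is a hamiltonian path beginning $b,a,b'$ and ending at $w^+\in A$.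

**Step 2: the relation is symmetric.** This is needed for an honest undirected graph. On $P'$ the last vertex is $w^+$, which is adjacent to $w\neq b$. Since $w$ is not the predecessor of $u$ on $P$, we have $w^+\ne u$, so the predecessor of $w^+$ on $P'$ is the vertex that followed $w^+$ on $P$, which is not $w$. The successor of $w$ on $P'$ is $u$. So the same operation applied to $P'$ with $w$ removes $wu$, adds $w^+w$, and returns $P$.

**Step 3: degrees.** We count the neighbors of $P$. Distinct $w$ give paths $P'$ with distinct last vertices $w^+$, hence distinct $P'$. The vertex $u$ has degree 3 in $G'$. One neighbor is excluded as the predecessor of $u$, and $b$ is excluded if it is a neighbor; these are different exclusions, because the predecessor of $u$ is in position $2n-1\ge 5$ while $b$ is in position 1. So the degree of $P$ is $3-1-[ub\in E(G')]$, which is odd exactly when $ub$ is an edge.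

**Step 4: handshake.** Paths $P$ with $ub\in E(G')$ correspond bijectively, by adding $ub$, to the hamiltonian cycles containing $bab'$: from such a cycle one recovers the path by starting at $b$, going through $a$ and $b'$, and dropping the last edge. The number of odd-degree nodes of a finite graph is even. $\square$

For instance, in $K_{3,3}$ with $A=\{a,a_2,a_3\}$ and $B=\{b,b',b_3\}$ there are two paths, $b\,a\,b'\,a_2\,b_3\,a_3$ and $b\,a\,b'\,a_3\,b_3\,a_2$. They are joined through $w=b'$, each has degree 1, and each closes up. So $bab'$ is in 2 hamiltonian cycles, in agreement with the total $3\cdot 2=6$.

**Proof of Theorem 2.** Let $N'\ge 1$ be the number of hamiltonian cycles of $G'$. Fix $a\in A$. Each hamiltonian cycle uses exactly one of the three pairs of edges at $a$, so $N'$ is a sum of three even numbers; hence $N'$ is even and $N'\ge 2$. Suppose $N'=2$. Then, at every $a\in A$, one of the three even numbers is 2 and the others are 0, so the two cycles use the same pair of edges at every $a\in A$. Every edge has an end in $A$, so the two cycles have the same edge set, a contradiction. Hence $N'\ge4$, and $G\supseteq G'$ has at least 4 hamiltonian cycles. $\blacksquare$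

The argument stops here: once $N'\geq 4$, the Claim only says that certain counts are even, and no step of it used the girth. To see that no better argument can produce a bound tending to infinity, we return to schemes.

## From a scheme to a graph by forced paths

Fix an even $g\ge 4$. Suppose we have a scheme $\mathcal S$ with the following three properties. (We produce such schemes later.)

* **(S1)** $|H_A|=|H_B|=n$.
* **(S2)** $W_A$ and $W_B$ are simple, have girth at least $g$, and all their degrees are in $\{3,4,5,6\}$.
* **(S3)** There is a pair $\{e^*,e^{**}\}\in\mathcal K$ whose two edges are both incident with one hub $r^*$.

Put $h=|H|=2n$. Then $|\mathcal K|=|E(W)|/2=h$: there are exactly as many pairs as hubs. This is the reason for the condition $|E|=2|H|$ on each side.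

**The graph $G_1$.** We turn edges into vertices and pairs into paths. The colors are $A$ and $B$. Hubs in $H_A$ have color $A$, hubs in $H_B$ have color $B$. For each edge $e$ of $W_B$ add a vertex $v_e$ of color $A$, and for each edge $e$ of $W_A$ add a vertex $v_e$ of color $B$; in either case join $v_e$ to the two ends of $e$, which are distinct since $W$ has no loops. For each pair $\{e,f\}\in\mathcal K$ add a path $P_{ef}$ from $v_e$ to $v_f$ through new *internal* vertices, colored alternately. The length of $P_{ef}$ is $g$ if $v_e,v_f$ have the same color and $g+1$ if they have different colors, with one exception: $P_{e^*e^{**}}$ has length $g-2$.

The lengths have the right parity: $g$ is even and $g+1$ is odd, and $e^*,e^{**}$ share the hub $r^*$, so they are on the same side, their vertices have the same color, and $g-2\ge 2$ is even. So $G_1$ is bipartite. The paths $P_{ef}$ are pairwise disjoint, because each edge is in one pair, and each has at least one and at most $g$ internal vertices.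

**The graph $G$.** Internal vertices have degree 2 so far, and we need degree 3. For each internal vertex $z$ add one edge from $z$ to a hub $\eta(z)$ of the color opposite to $z$. The function $\eta$ is at our disposal, and will be chosen for the sake of the girth. (The internal vertices come in both colors, so we need hubs of both colors. This is why a scheme has two sides.)

The graph $G$ is simple and bipartite. Each $v_e$ has degree 3: two hubs and one neighbor on its path. Each internal vertex has degree 3. Each hub has at least its degree in $W$, which is at least 3. So $G$ has minimum degree 3.

**Lemma 2.** For every choice of $\eta$, the number of hamiltonian cycles of $G$ equals the number of solutions of $\mathcal S$.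

**Step 1: all paths are forced.** The aim is to show that every hamiltonian cycle contains every $P_{ef}$, so that the edges $z\eta(z)$ are never used. Hubs are adjacent only to vertices $v_e$ and internal vertices, and $G-H$ is the disjoint union of the $h$ paths $P_{ef}$. Let $C$ be a hamiltonian cycle. Deleting $h$ vertices from a cycle leaves at most $h$ components, each of them a path. So $C-H$ has at most $h$ components; they cover all vertices of $G-H$, and each lies inside one component of $G-H$. Since $G-H$ has exactly $h$ components and each must be covered, $C-H$ has exactly $h$ components, one spanning each $P_{ef}$. As $P_{ef}$ is a component of $G-H$ whose only edges are the path edges, its only spanning path is itself. So $C$ contains all the paths $P_{ef}$.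

**Step 2: reading off an orientation.** By Step 1 every internal vertex has both its $C$-edges on its path, so no edge $z\eta(z)$ lies in $C$. Each $v_e$ has one $C$-edge on its path, and its other $C$-edge goes to one of the two ends of $e$; call that end $\mathrm{head}(e)$. Every hub has exactly two $C$-edges, all leading to vertices $v_e$. So every hub is the head of exactly two edges: the orientation is balanced.

**Step 3: reading off a cycle.** Conversely, take any balanced orientation. All paths $P_{ef}$ together with all edges $v_e\,\mathrm{head}(e)$ form a 2-factor of $G$, that is, a spanning subgraph in which every vertex has degree 2. It is obtained from the auxiliary multigraph by replacing each edge, coming from a pair $\{e,f\}$, by the path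
$$\mathrm{head}(e)\; v_e\; P_{ef}\; v_f\; \mathrm{head}(f),$$
which closes to a cycle when the two heads coincide. So the 2-factor is connected, and hence a hamiltonian cycle, if and only if the auxiliary multigraph is connected, that is, if and only if the orientation is a solution.

**Step 4: the bijection.** By Steps 1 and 2, a hamiltonian cycle $C$ is the 2-factor of the orientation it defines, so by Step 3 this orientation is a solution. Since $W$ has no loops, an orientation of $e$ is the same thing as a choice of one of the two edges of $G$ from $v_e$ to a hub. So the two assignments are inverse to each other. $\square$

## Balanced orientations alone are too many

Lemma 2 suggests a simple plan: choose $W_A,W_B$ of large girth with a bounded number of balanced orientations, and do not bother about $\mathcal K$. This plan fails, as the following remark shows.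

**Remark.** If $W_A$ has girth at least $g\geq 4$ and has a balanced orientation, then it has at least $g+2$ of them.

To see this, direct every edge toward its head, so that all in-degrees are 2. Choose a strong component $D$ that no arc enters from outside; one exists, because the graph of strong components is acyclic. Let $D$ have $n'$ vertices. All arcs with head in $D$ lie in $D$, so $D$ has $2n'$ arcs. Walking backward along arcs inside $D$ we find a directed cycle, so $n'\ge g$.

Recall the textbook ear decomposition: a strongly connected digraph can be built from one vertex by adding ears, each a directed path or cycle whose ends are in the part already built and whose inner vertices are new, with every intermediate digraph strongly connected. Each ear adds one arc more than it adds vertices, so $D$ has $2n'-n'+1=n'+1$ ears. Each ear closes up through the part built before it to a directed cycle; this cycle contains the ear and no arc of a later ear, so different ears give different cycles. Hence $D$ has at least $n'+1\ge g+1$ directed cycles. Reversing a directed cycle keeps all in-degrees, and different cycles give different new orientations. Together with the original one, these are at least $g+2$ balanced orientations.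

So the number of balanced orientations grows with the girth, and a bounded count must come from connectivity of the auxiliary multigraph, that is, from $\mathcal K$. This is what the pair $\{e',e''\}$ in an extension achieves: the unwanted balanced orientations are those with both edges directed to $r$, and they cut $r$ off. In the example at the beginning, 8 of 24 were removed in this way.

## Raising the girth of the scheme by extensions

We now show that extensions of $\mathcal S_0$ can reach (S1)–(S3). On one side, an extension subdivides an edge by a new vertex $r$ and joins $r$ to an old vertex $q$ of our choice.

**Lemma 3.** For every $k\ge3$ there is $n_0$ such that for every $n\ge n_0$, a graph with exactly $n$ vertices, maximum degree at most 6, minimum degree at least 3 and girth at least $k$ can be obtained from the one-vertex multigraph with two loops by such operations.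

**Step 1: degree control.** We make sure that a vertex $q$ of small degree is always available. At the start $|E|=2|V|$, and each operation adds one vertex and two edges, so $|E|=2|V|$ always holds and the average degree is 4. The minimum degree is always at least 3, since the starting vertex has degree 4, a new vertex has degree 3, and degrees never decrease. We always choose $q$ of degree at most 5. Only $q$ gains degree among the old vertices, so the maximum degree stays at most 6. If $n_6$ of the $n$ vertices have degree at least 6, then
$$4n\ \ge\ 6n_6+3(n-n_6),$$
so $n_6\le n/3$. Hence at least $2n/3$ vertices have degree at most 5, and a legal $q$ always exists.

**Step 2 (Phase 1): make room.** Perform arbitrary operations with $\deg q\le 5$ until $n>3\cdot 6^k$.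

**Step 3: a far vertex $q$ exists.** From now on we want $q$ far from the edge $e$ that we subdivide. Let $e$ have ends $s,t$. With maximum degree at most 6, at most $1+6+\dots+6^{k-1}<6^k$ vertices are at distance less than $k$ from $s$, and likewise from $t$. So fewer than $2\cdot 6^k<2n/3$ vertices are at distance less than $k$ from $s$ or $t$. By Step 1 there is a vertex $q$ of degree at most 5 at distance at least $k$ from both $s$ and $t$.

**Step 4: what a far operation does to cycles.** Perform the operation with such $e$ and $q$. A cycle of the new multigraph containing $w=rq$ consists of $w$, an edge from $r$ to $s$ or $t$, and a path from there to $q$ avoiding $r$; this path lies in the old multigraph and has length at least $k$. So the cycle has length at least $k$. A cycle avoiding $w$ corresponds to a cycle of the old multigraph: it is the same cycle if that one avoids $e$, and it is one longer if that one goes through $e$.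

**Step 5 (Phase 2): destroy the short cycles.** While a cycle of length less than $k$ exists, choose $e$ on such a cycle, choose $q$ as in Step 3, and perform the operation. By Step 4 the nonnegative integer
$$\sum_{|Z|<k}(k-|Z|),$$
summed over all cycles $Z$ of length less than $k$, strictly decreases: new cycles through $w$ contribute nothing, no other contribution grows, and that of the chosen short cycle drops by 1. So Phase 2 terminates, with girth at least $k$. Let $n_0$ be the number of vertices at that moment. Since $k\ge3$, the multigraph is now a simple graph.

**Step 6 (Phase 3): reach every larger order.** Continue with any edge $e$ and with $q$ as in Step 3. By Step 4 the girth stays at least $k$, and each operation adds one vertex. So every $n\ge n_0$ is attained. $\square$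

**Schemes with (S1)–(S3).** Take $k=g$ and $n\ge n_0$, and apply Lemma 3 on both sides of $\mathcal S_0$. This is legitimate: an extension on one side leaves the multigraph on the other side alone, and $e$ and $q$ may be chosen without regard to $\mathcal K$. The resulting scheme $\mathcal S$ has (S1) and (S2). For (S3), let $r^*$ and $\{e^*,e^{**}\}$ be the hub $r$ and the pair $\{e',e''\}$ created by the last extension; since no extension follows, this pair lies in $\mathcal K$, and both its edges are incident with $r^*$. By Lemma 1, $\mathcal S$ has exactly 16 solutions. So by Lemma 2 the graph $G$ built from it has exactly 16 hamiltonian cycles, whatever $\eta$ is.

## Placing the edges $z\eta(z)$ so that the girth is exactly $g$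

**Lemma 4.** If $n\ge 2(4g+6)^g$, then $\eta$ can be chosen so that $G$ has girth exactly $g$.

**Step 1: $G_1$ has girth at least $g$.** This is the starting point of a greedy procedure. In $G_1$ internal vertices have degree 2, so a cycle containing an internal vertex contains an entire path $P_{ef}$. Outside the path, $v_e$ and $v_f$ are adjacent only to hubs, so the cycle has at least two further edges. Its length is at least $(g-2)+2=g$. A cycle without internal vertices uses no path edge, because every path has length at least 2 and so each of its edges has an internal end. So it is a cycle of $W_A$ or $W_B$ with every edge subdivided once, of length at least $2g$.

**Step 2: add the edges one at a time.** We keep two invariants: the girth is at least $g$, and each hub has received at most $4g$ of the edges $z\eta(z)$. Suppose $z$ is next. There are $2n$ paths with at most $g$ internal vertices each, so at most $2ng$ edges are added altogether. Hence at most $2ng/(4g)=n/2$ hubs have already received $4g$ edges. There are $n$ hubs of the color opposite to $z$, so at least $n/2$ of them are still available.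

All degrees in the current graph are at most $D=4g+6$: hubs have degree at most 6 in $G_1$ and have received at most $4g$ edges, and all other vertices have degree at most 3. So the number of vertices within distance $g-2$ of $z$ is at most $1+D+\dots+D^{g-2}<D^{g-1}<n/2$. Hence some available hub of the right color is at distance at least $g-1\ge3$ from $z$, or in another component. Let $\eta(z)$ be this hub. It was not adjacent to $z$ before, and any cycle through the new edge consists of that edge and a path of length at least $g-1$. So the girth stays at least $g$, and both invariants hold.

**Step 3: a cycle of length $g$.** This is what the exceptional short path is for. The cycle
$$r^*\; v_{e^*}\; P_{e^*e^{**}}\; v_{e^{**}}\; r^*$$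
has length $(g-2)+2=g$. So the girth is exactly $g$. $\square$

**Proof of Theorem 1.** Let $g\ge 4$ be even, and let $n_0$ be as in Lemma 3 for $k=g$. For every $n\ge\max\{n_0,\ 2(4g+6)^g\}$ take the scheme $\mathcal S$ above and the $\eta$ of Lemma 4. The graph $G$ is bipartite with minimum degree 3, has girth exactly $g$ by Lemma 4, and has exactly 16 hamiltonian cycles by Lemmas 1 and 2; in particular it is hamiltonian. It has more than $2n$ vertices, so letting $n$ grow we obtain infinitely many such graphs. $\blacksquare$

Hence the conjecture is false. Let $c(g)$ denote the minimum number of hamiltonian cycles over bipartite hamiltonian graphs of minimum degree 3 and girth $g$. Theorems 1 and 2 together give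
$$4\le c(g)\le 16\qquad\text{for every even } g\ge4 .$$
These notes do not determine $c(g)$ exactly.
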